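\title{Partial orders represented by locally planar graphs\\ and the $\omega$-Erd\H{o}s cardinal}

\begin{abstract}
A graph is locally planar if all its finite subgraphs are planar. We determine how large a partial order must be before it can fail to embed in the homomorphism order of locally planar graphs. For an infinite cardinal $\lambda$, all partial orders of cardinality at most $\lambda$ embed if and only if $\lambda\not\to(\omega)^{<\omega}_2$, and the antichain of cardinality $\lambda$ already decides the matter, as does the reversed well-order $\lambda^*$. Hence the statement that every partial order embeds is equivalent in ZFC to the nonexistence of the $\omega$-Erd\H{o}s cardinal. It cannot be refuted in ZFC if ZFC is consistent, and it cannot be proved in ZFC if an $\omega$-Erd\H{o}s cardinal is consistent with ZFC. The same threshold holds for every proper minor-closed class containing the planar graphs and for oriented forests, whereas every ordinal embeds.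
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are simple and undirected, and they may be infinite. A \emph{homomorphism} from $G$ to $H$ is a map $f:V(G)\to V(H)$ such that $f(u)f(v)$ is an edge of $H$ whenever $uv$ is an edge of $G$. We write $G\to H$ if there is one. For instance, $G\to K_n$ says that $G$ is $n$-colorable. The relation $\to$ is reflexive and transitive, and one measures the richness of a class $\mathcal K$ of graphs by the partial orders that $\to$ realizes on it. A partial order $(P,\le)$ is \emph{representable by $\mathcal K$} if there is a map $\phi:P\to\mathcal K$ such that, for all $p,q\in P$,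
\[
p\le q\iff \phi(p)\to\phi(q).
\]
It is known that every countable partial order is representable by finite planar graphs, and even by finite planar cubic graphs. The same is known for finite oriented trees, that is, finite trees with a direction chosen on each edge, under homomorphisms that map arcs to arcs.

Finite graphs can do no more. Distinct elements of $P$ are represented by nonisomorphic graphs, and there are only countably many finite graphs up to isomorphism. Infinite graphs drawn in the plane meet a similar barrier: their vertices are distinct points, so they have at most $2^{\aleph_0}$ vertices and fall into at most $2^{2^{\aleph_0}}$ isomorphism types. The version of planarity that imposes no bound on the size is the local one. A graph is \emph{locally planar} if each of its finite subgraphs is planar; all forests and all graphs $K_{2,\mu}$ are examples. The following problem was posed in \cite{source}.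

\medskip
\noindent\textbf{Problem.} Is every partial order, of any cardinality, representable by locally planar graphs?
\medskip

Two observations point in opposite directions. On the one hand, counting is no longer an obstacle. Every ordinal is representable (Theorem~\ref{thm:ordinals}), and an antichain of size $2^{2^{\aleph_0}}$ comes from a coloring that takes three lines to describe (Example~\ref{ex:small}). On the other hand, a locally planar graph of any size is a tree-like arrangement of countable pieces (Lemma~\ref{lem:decomp}). There are only $2^{\aleph_0}$ types of pieces, so a Ramsey argument ought to find a homomorphism in any large enough family. Both observations are correct, and they meet at a partition property.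

We work in ZFC, and partial orders are sets. Let $[X]^n$ be the set of $n$-element subsets of $X$ and $[X]^{<\omega}=\bigcup_n[X]^n$. A set $H\subseteq X$ is \emph{homogeneous} for $f:[X]^{<\omega}\to\{0,1\}$ if for each $n$ the function $f$ is constant on $[H]^n$; the constant may depend on $n$. For a cardinal $\lambda$, the symbol
\[
\lambda\to(\omega)^{<\omega}_2
\]
means that every $f:[\lambda]^{<\omega}\to\{0,1\}$ has an infinite homogeneous set. If $\lambda$ has this property, so does every larger cardinal, because a coloring can be restricted to $[\lambda]^{<\omega}$. The least such $\lambda$, if there is one, is the \emph{$\omega$-Erd\H{o}s cardinal} $\kappa(\omega)$. Thus $\lambda\not\to(\omega)^{<\omega}_2$ means that $\lambda<\kappa(\omega)$ or that $\kappa(\omega)$ does not exist. By $\lambda^*$ we denote the set $\lambda$ with the reverse of its well-order.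

\begin{theorem}\label{thm:main}
For every infinite cardinal $\lambda$ the following are equivalent.
\begin{enumerate}
\item[(1)] $\lambda\not\to(\omega)^{<\omega}_2$.
\item[(2)] Every partial order of cardinality at most $\lambda$ is representable by locally planar graphs.
\item[(3)] The antichain of cardinality $\lambda$ is representable by locally planar graphs.
\item[(4)] The reversed well-order $\lambda^*$ is representable by locally planar graphs.
\end{enumerate}
Moreover, if $\lambda\to(\omega)^{<\omega}_2$, then for any locally planar graphs $G_\alpha$ $(\alpha<\lambda)$ there are $\alpha<\beta$ with $G_\alpha\to G_\beta$.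
\end{theorem}

Recall that a cardinal $\kappa$ is \emph{strongly inaccessible} if it is uncountable, regular, and a strong limit ($2^\mu<\kappa$ for all $\mu<\kappa$). An uncountable cardinal $\kappa$ is \emph{Ramsey} if every $f:[\kappa]^{<\omega}\to\{0,1\}$ has a homogeneous set of size $\kappa$. Let $\beth_0=\aleph_0$, $\beth_{n+1}=2^{\beth_n}$ and $\beth_\omega=\sup_n\beth_n$.

\begin{corollary}\label{cor:answer}
Let $(\mathrm U)$ be the statement that every partial order is representable by locally planar graphs. In ZFC, $(\mathrm U)$ is equivalent to the nonexistence of the $\omega$-Erd\H{o}s cardinal. Furthermore: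
\begin{enumerate}
\item[(a)] $(\mathrm U)$ holds in every model of ZFC without strongly inaccessible cardinals. So if ZFC is consistent, it does not refute $(\mathrm U)$.
\item[(b)] $(\mathrm U)$ is false whenever $\kappa(\omega)$ exists, for instance if there is a Ramsey cardinal. So if ZFC $+$ ``$\kappa(\omega)$ exists'' is consistent, then ZFC does not prove $(\mathrm U)$, and $(\mathrm U)$ is independent of ZFC.
\item[(c)] Every partial order of cardinality below the first strongly inaccessible cardinal, for instance of cardinality $2^{\aleph_0}$ or $\beth_\omega$, is representable by locally planar graphs.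
\end{enumerate}
\end{corollary}

Section~\ref{sec:idea} reduces the problem to antichains and shows, on graphs with countable components, how a partition property produces a homomorphism. The comparison that matters is between a tuple $\alpha_0<\dots<\alpha_n$ and its shift $\alpha_1<\dots<\alpha_{n+1}$. Sections~\ref{sec:shift}--\ref{sec:gadgets} prove (1)$\Rightarrow$(2): we find a coloring under which no sequence agrees with its shift, turn it into an antichain of labeled trees, and replace the labeled arcs by planar gadgets. Sections~\ref{sec:decomp} and~\ref{sec:game} prove the converse by a tree-decomposition and a game played along it. Section~\ref{sec:size} shows that $\kappa(\omega)$ is strongly inaccessible and derives Corollary~\ref{cor:answer}. Section~\ref{sec:classes} extends Theorem~\ref{thm:main} to minor-closed classes and to oriented forests.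

\medskip
\noindent\textbf{Conventions.} Cardinals are initial ordinals, and \emph{countable} includes finite. A finite set of ordinals is identified with its increasing enumeration, so $f(\alpha_0,\dots,\alpha_n)$ stands for $f(\{\alpha_0,\dots,\alpha_n\})$ when $\alpha_0<\dots<\alpha_n$. For a vertex set $C$, the subgraph induced by $C$ is $G[C]$, the set $C$ is \emph{connected} if $G[C]$ is, and $N(C)$ is the set of vertices outside $C$ that have a neighbor in $C$. We write $N(v)$ for $N(\{v\})$.

\section{Antichains and a one-round argument}\label{sec:idea}

Local planarity is preserved by arbitrary disjoint unions, since a finite subgraph of the union is a disjoint union of finitely many finite planar graphs. This reduces all partial orders to antichains.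

\begin{lemma}\label{lem:antichain}
Let $\mathcal K$ be a class of graphs closed under disjoint unions, and let $G_\alpha\in\mathcal K$ $(\alpha<\lambda)$ be connected graphs with $G_\alpha\not\to G_\beta$ for $\alpha\ne\beta$. Then every partial order of cardinality at most $\lambda$ is representable by $\mathcal K$.
\end{lemma}

\begin{proof}
Let $|P|\le\lambda$. Using an injection $P\to\lambda$, we index some of the graphs as $G_p$ $(p\in P)$. Let $\phi(p)$ be the disjoint union of the $G_q$ with $q\le p$. If $p\le p'$, then $\phi(p)$ is a subgraph of $\phi(p')$, so $\phi(p)\to\phi(p')$. Conversely, let $\phi(p)\to\phi(p')$. The image of the connected graph $G_p$ is connected, so it lies in one component $G_q$ of $\phi(p')$, where $q\le p'$. Then $G_p\to G_q$ forces $q=p$, and so $p\le p'$.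
\end{proof}

We turn to the partition property. Ramsey's theorem gives, for each single $n$, an infinite $H\subseteq\omega$ such that $f$ is constant on $[H]^n$. To ask this for all $n$ at once is much more.

\begin{example}\label{ex:omega}
We have $\omega\not\to(\omega)^{<\omega}_2$. For $s\in[\omega]^{<\omega}$ let $f(s)=1$ if $s\ne\emptyset$ and $\min s\ge|s|$, and $f(s)=0$ otherwise. Let $H\subseteq\omega$ be infinite and $n>\min H$. An $n$-subset of $H$ that contains $\min H$ has color $0$, and an $n$-subset of $H$ with all elements at least $n$ has color $1$.
\end{example}

Because all sizes are available, two colors are as good as $2^{\aleph_0}$ colors: the bits of a real number can be spread over sets of different sizes.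

\begin{lemma}\label{lem:colors}
Let $\lambda\to(\omega)^{<\omega}_2$, and let $F_n:[\lambda]^n\to X_n$ with $|X_n|\le2^{\aleph_0}$ for $n\ge1$. Then there is $H\subseteq\lambda$ of order type $\omega$ such that each $F_n$ is constant on $[H]^n$.
\end{lemma}

\begin{proof}
We may assume that $X_n\subseteq\{0,1\}^\omega$. The function $\pi(n,k)=2^n3^k$ is injective on pairs with $n\ge1$, $k\ge0$, and $\pi(n,k)\ge n$. If $|s|=\pi(n,k)$, let $g(s)$ be the $k$-th bit of $F_n(a)$, where $a$ is the set of the first $n$ elements of $s$. Let $g(s)=0$ for all other $s$. Take an infinite homogeneous set for $g$ and let $H$ consist of its first $\omega$ elements. Every $a\in[H]^n$ extends by larger elements of $H$ to a set $s$ of size $\pi(n,k)$, and $g(s)$ is the $k$-th bit of $F_n(a)$. As $g$ is constant on $[H]^{\pi(n,k)}$, this bit does not depend on $a$.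
\end{proof}

The next example is the last statement of Theorem~\ref{thm:main} in the smallest case that needs more than the pigeonhole principle.

\begin{example}\label{ex:oneround}
Let $\lambda\to(\omega)^{<\omega}_2$, and let $G_\alpha$ $(\alpha<\lambda)$ be graphs all of whose components are countable. Then $G_\alpha\to G_\beta$ for some $\alpha<\beta$.

Suppose not. For $\alpha<\beta$, some component $C(\alpha,\beta)$ of $G_\alpha$ has no homomorphism to $G_\beta$, since homomorphisms of all components would combine to one of $G_\alpha$. Color the pair $\{\alpha,\beta\}$ by the isomorphism type of $C(\alpha,\beta)$. There are at most $2^{\aleph_0}$ types of countable graphs, so Lemma~\ref{lem:colors} gives $\alpha_0<\alpha_1<\alpha_2$ with $C(\alpha_0,\alpha_1)\cong C(\alpha_1,\alpha_2)$. But $C(\alpha_1,\alpha_2)$ is a subgraph of $G_{\alpha_1}$. So $C(\alpha_0,\alpha_1)\to G_{\alpha_1}$, contrary to the choice of $C(\alpha_0,\alpha_1)$.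
\end{example}

The witness that $G_{\alpha_1}$ uses against $G_{\alpha_2}$ has served as the target for the witness that $G_{\alpha_0}$ uses against $G_{\alpha_1}$. Suppose now that further countable pieces hang off the first ones. After the first piece, chosen by $(\alpha_0,\alpha_1)$, has been mapped onto the piece chosen by $(\alpha_1,\alpha_2)$, the graph $G_{\alpha_0}$ can present a second piece to which this particular map does not extend. The second piece depends on $(\alpha_0,\alpha_1,\alpha_2)$, and we try to map it onto the piece chosen by $(\alpha_1,\alpha_2,\alpha_3)$. The $n$-th round compares $(\alpha_0,\dots,\alpha_n)$ with $(\alpha_1,\dots,\alpha_{n+1})$, and all rounds must succeed for the same sequence of ordinals. This is why sets of all finite sizes are colored. Section~\ref{sec:game} carries the argument out. We first read it backward: to build an antichain, we need a coloring for which some round always fails.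

\section{Colorings without shift-invariant sequences}\label{sec:shift}

Let $c:[\lambda]^{<\omega}\to\{0,1\}$. An infinite sequence $\alpha_0<\alpha_1<\cdots$ in $\lambda$ is \emph{shift-invariant} for $c$ if
\begin{equation}\label{eq:shift}
c(\alpha_0,\dots,\alpha_n)=c(\alpha_1,\dots,\alpha_{n+1})\qquad\text{for all }n\ge1 .
\end{equation}
The first $\omega$ elements of an infinite homogeneous set form a shift-invariant sequence, so a coloring without such sequences exists only if $\lambda\not\to(\omega)^{<\omega}_2$. For small $\lambda$ it can be written down.

\begin{example}\label{ex:small}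
(a) Let $\lambda\le2^{\aleph_0}$ and let $y_\alpha\in\{0,1\}^\omega$ $(\alpha<\lambda)$ be distinct. Put $c(\alpha_0,\dots,\alpha_n)=y_{\alpha_0}(n-1)$ for $n\ge1$. Then \eqref{eq:shift} says that $y_{\alpha_0}=y_{\alpha_1}$, which is false.

(b) Let $\mu=2^{\aleph_0}$ and $\lambda\le2^\mu$. Take distinct $x_\alpha\in\{0,1\}^\mu$ $(\alpha<\lambda)$ and distinct $y_\delta\in\{0,1\}^\omega$ $(\delta<\mu)$, and let $\Delta(\alpha,\beta)$ be the least coordinate at which $x_\alpha$ and $x_\beta$ differ. Put $c(\alpha_0,\alpha_1)=x_{\alpha_0}(\Delta(\alpha_0,\alpha_1))$ and $c(\alpha_0,\dots,\alpha_n)=y_{\Delta(\alpha_0,\alpha_1)}(n-2)$ for $n\ge2$. The cases $n\ge2$ of \eqref{eq:shift} give $\Delta(\alpha_0,\alpha_1)=\Delta(\alpha_1,\alpha_2)=\delta$. The case $n=1$ then gives $x_{\alpha_0}(\delta)=x_{\alpha_1}(\delta)$, although $x_{\alpha_0}$ and $x_{\alpha_1}$ differ at $\delta$.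
\end{example}

In general we start from an $f$ without infinite homogeneous sets. We cannot simply take $c=f$, because \eqref{eq:shift} compares only two sets of each size: the sequence $0<1<2<\cdots$ is shift-invariant for the coloring of Example~\ref{ex:omega}, both sides of \eqref{eq:shift} being $0$. The remedy is to let $c$ record every first-order property of a tuple in a structure that knows $f$. A shift-invariant sequence then yields an elementary embedding $j$ of a substructure into itself, and the orbit of the least point moved by $j$ turns out to be homogeneous for $f$.

\begin{lemma}[shift lemma]\label{lem:shift}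
Let $\lambda$ be an infinite cardinal with $\lambda\not\to(\omega)^{<\omega}_2$. Then some $c:[\lambda]^{<\omega}\to\{0,1\}$ has no shift-invariant sequence.
\end{lemma}

\begin{proof}
\emph{The coloring.} Fix $f:[\lambda]^{<\omega}\to\{0,1\}$ without an infinite homogeneous set. Let $\mathfrak A$ be the first-order structure with universe $\lambda$, the order $<$, and for each $n\ge1$ the $n$-ary relation $Q_n=\{(\xi_1,\dots,\xi_n):\xi_1<\dots<\xi_n,\ f(\xi_1,\dots,\xi_n)=1\}$. The language is countable. List all its formulas in the variables $v_0,v_1,\dots$ as $\psi_0,\psi_1,\dots$, and choose $2\le n_0<n_1<\cdots$ such that the free variables of $\psi_l$ are among $v_0,\dots,v_{n_l-1}$. Let $\varphi_{n_l}=\psi_l$, and let $\varphi_n$ be $v_0=v_0$ for the other $n\ge2$. For $n\ge2$ put $c(\alpha_0,\dots,\alpha_{n-1})=1$ if and only if $\mathfrak A\models\varphi_n[\alpha_0,\dots,\alpha_{n-1}]$, and let $c=0$ on sets of size at most $1$.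

Suppose that $\alpha_0<\alpha_1<\cdots$ is shift-invariant for $c$. Every formula is some $\varphi_n$, and its truth depends only on the values of its free variables. Hence for every formula $\varphi$ with free variables among $v_0,\dots,v_{r-1}$,
\begin{equation}\label{eq:shiftformula}
\mathfrak A\models\varphi[\alpha_0,\dots,\alpha_{r-1}]\iff\mathfrak A\models\varphi[\alpha_1,\dots,\alpha_r].
\end{equation}

\emph{The embedding.} Say that $\psi(w,v_0,\dots,v_{r-1})$ \emph{defines} $\xi<\lambda$ if $\xi$ is the only solution of $\psi(w,\alpha_0,\dots,\alpha_{r-1})$ in $\mathfrak A$, and let $M$ be the set of all $\xi$ defined by some formula. If $\psi$ defines $\xi$, then \eqref{eq:shiftformula}, applied to ``there is exactly one $w$ with $\psi$'', shows that $\psi(w,\alpha_1,\dots,\alpha_r)$ has exactly one solution $\xi^\psi$, and $\xi^\psi\in M$. Let $\psi_{(1)},\dots,\psi_{(m)}$ define $\xi_1,\dots,\xi_m$, with a common $r$, and let $\chi(w_1,\dots,w_m)$ be any formula. Let $\varphi$ be $\exists w_1\cdots\exists w_m\,(\bigwedge_l\psi_{(l)}(w_l,\vec v)\wedge\chi)$. Then $\varphi[\alpha_0,\dots,\alpha_{r-1}]$ is equivalent to $\chi[\xi_1,\dots,\xi_m]$, and $\varphi[\alpha_1,\dots,\alpha_r]$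 is equivalent to $\chi[\xi_1^{\psi_{(1)}},\dots,\xi_m^{\psi_{(m)}}]$. So these two statements are equivalent by \eqref{eq:shiftformula}. Taking $w_1=w_2$ for $\chi$, we see that $\xi^\psi$ does not depend on the choice of $\psi$. Thus $j(\xi)=\xi^\psi$ is a map $j:M\to M$ with the following property.
\begin{enumerate}
\item[(E)] For every formula $\chi$ and all $\vec\xi\in M$: $\mathfrak A\models\chi[\vec\xi\,]$ if and only if $\mathfrak A\models\chi[j(\vec\xi\,)]$.
\end{enumerate}
The formula $w=v_i$ shows that $\alpha_i\in M$ and $j(\alpha_i)=\alpha_{i+1}$. We also need that $M$ contains witnesses.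
\begin{enumerate}
\item[(W)] If $\vec p\in M$ and $\chi(\vec x,\vec p\,)$ has a solution $\vec x$ in $\mathfrak A$, then it has a solution in $M$.
\end{enumerate}
Indeed, since $<$ is a well-order, there is a lexicographically least solution. Each of its coordinates is the only solution of a formula with parameters $\vec p$, and replacing the parameters by their definitions gives a formula that defines it.

\emph{The least moved point.} By (E), $j$ is strictly increasing. Since $j(\alpha_0)\ne\alpha_0$, there is a least $\gamma\in M$ with $j(\gamma)\ne\gamma$. If $j(\gamma)<\gamma$, then $j(j(\gamma))=j(\gamma)$ by minimality, and $j$ would not be injective. So $\gamma<j(\gamma)$. Put $\gamma_i=j^i(\gamma)$; applying $j^i$ to $\gamma_0<\gamma_1$ gives $\gamma_0<\gamma_1<\gamma_2<\cdots$.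

The map $j$ alone preserves the gaps between indices: it compares $(\gamma_0,\gamma_d)$ with $(\gamma_i,\gamma_{i+d})$, but not $(\gamma_0,\gamma_1)$ with $(\gamma_0,\gamma_2)$. To move $\gamma_1$ while $\gamma_0$ stays in place, we use that $j$ fixes all elements of $M$ below $\gamma_0$. We prove a statement with parameters ranging below $\gamma_0$; then (E) carries it to parameters ranging below $\gamma_1$, and $\gamma_0$ is one of those.

\emph{Claim $C(k)$. For every $m\ge0$, every formula $\varphi(x_1,\dots,x_m,y_1,\dots,y_k)$ and all $i_1<\dots<i_k$,}
\[
\mathfrak A\models\forall\vec x<\gamma_0\;\bigl(\varphi(\vec x,\gamma_{i_1},\dots,\gamma_{i_k})\leftrightarrow\varphi(\vec x,\gamma_0,\dots,\gamma_{k-1})\bigr).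
\]
For $k=0$ the two sides coincide. Assume $C(k)$, and let $\varphi(\vec x,y_0,\dots,y_k)$ and $i_0<\dots<i_k$ be given. If the required equivalence failed for some $\vec x<\gamma_0$, then by (W) it would fail for some $\vec\xi<\gamma_0$ in $M$. So let $\vec\xi\in M$ with $\vec\xi<\gamma_0$; then $j(\vec\xi\,)=\vec\xi$. Put $d_l=i_l-i_0$, so that $1\le d_1<\dots<d_k$. By (E), used $i_0$ times,
\begin{equation}\label{eq:step1}
\mathfrak A\models\varphi(\vec\xi,\gamma_{i_0},\gamma_{i_1},\dots,\gamma_{i_k})\leftrightarrow\varphi(\vec\xi,\gamma_0,\gamma_{d_1},\dots,\gamma_{d_k}).
\end{equation}
By $C(k)$, with $y_0$ counted among the $x$-variables,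
\[
\mathfrak A\models\forall\vec x,y_0<\gamma_0\;\bigl(\varphi(\vec x,y_0,\gamma_{d_1-1},\dots,\gamma_{d_k-1})\leftrightarrow\varphi(\vec x,y_0,\gamma_0,\dots,\gamma_{k-1})\bigr).
\]
This is a statement about elements $\gamma_i$ of $M$, so (E) raises all indices by one:
\[
\mathfrak A\models\forall\vec x,y_0<\gamma_1\;\bigl(\varphi(\vec x,y_0,\gamma_{d_1},\dots,\gamma_{d_k})\leftrightarrow\varphi(\vec x,y_0,\gamma_1,\dots,\gamma_k)\bigr).
\]
Setting $\vec x=\vec\xi$ and $y_0=\gamma_0$ and combining with \eqref{eq:step1}, we obtain the equivalence of $\varphi(\vec\xi,\gamma_{i_0},\dots,\gamma_{i_k})$ and $\varphi(\vec\xi,\gamma_0,\dots,\gamma_k)$. This proves $C(k+1)$.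

Now apply $C(k)$ with $m=0$ to the formula $Q_k(y_1,\dots,y_k)$. It says that $f(\gamma_{i_1},\dots,\gamma_{i_k})=f(\gamma_0,\dots,\gamma_{k-1})$ for all $i_1<\dots<i_k$. So $\{\gamma_i:i<\omega\}$ is an infinite homogeneous set for $f$, a contradiction.
\end{proof}

\section{An antichain of labeled trees}\label{sec:trees}

A \emph{labeled tree} is an oriented tree, possibly infinite, each of whose arcs carries a label from $\{0,1,2,3\}$. A homomorphism of labeled trees is a map of vertices that sends every arc $u\to v$ to an arc with the same label; we write $D\to D'$ if there is one. We want $\lambda$ labeled trees with no homomorphism between any two. A homomorphism from the $\alpha$-th tree to the $\beta$-th will be excluded by different devices for $\alpha>\beta$ and for $\alpha<\beta$. The first device needs no hypothesis on cardinals.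

For a finite sequence $s$ and an ordinal $\xi$, let $s{}^\frown\xi$ be $s$ extended by the term $\xi$. For an ordinal $\alpha$ let $R_\alpha$ be the set of finite strictly decreasing sequences of ordinals with first term $\alpha$. The labeled tree $E_\alpha$ has vertex set $R_\alpha\cup\{z\}$, where $z$ is a new vertex. It has an arc $d\to d{}^\frown\delta$ of label $2$ whenever $d$ and $d{}^\frown\delta$ are in $R_\alpha$, and an arc $\langle\alpha\rangle\to z$ of label $3$. The vertex $\langle\alpha\rangle$ is the \emph{root}. For finite $\alpha$, the longest path of label-$2$ arcs leaving the root has length $\alpha$. In $E_\omega$ paths of every finite length leave the root, but from each child $\langle\omega,n\rangle$ only paths of length at most $n$. In $E_{\omega+1}$ paths of every finite length still leave the child $\langle\omega+1,\omega\rangle$. A homomorphism cannot decrease this kind of height.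

\begin{lemma}\label{lem:rank}
$E_\alpha\to E_\beta$ if and only if $\alpha\le\beta$.
\end{lemma}

\begin{proof}
If $\alpha\le\beta$, map $z$ to $z$ and $\langle\alpha,\delta_1,\dots,\delta_n\rangle$ to $\langle\beta,\delta_1,\dots,\delta_n\rangle$; the latter sequence is decreasing because $\delta_1<\alpha\le\beta$.

Conversely, let $F:E_\alpha\to E_\beta$ be a homomorphism. Each tree has one arc of label $3$, so $F(\langle\alpha\rangle)=\langle\beta\rangle$. Following arcs of label $2$ from the root, we see that $F$ maps $R_\alpha$ into $R_\beta$ and that $F(d{}^\frown\delta)$ is a one-term extension of $F(d)$. Let $l(d)$ be the last term of $d$. We show that $l(d)\le l(F(d))$ for all $d\in R_\alpha$, by induction on the ordinal $l(d)$. For $\delta<l(d)$ we have $F(d{}^\frown\delta)=F(d){}^\frown\delta'$ with $\delta'<l(F(d))$, and $\delta\le\delta'$ by the induction hypothesis. So $l(F(d))>\delta$ for all $\delta<l(d)$, that is, $l(F(d))\ge l(d)$. For $d=\langle\alpha\rangle$ this reads $\alpha\le\beta$.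
\end{proof}

For the second device let $\lambda$ be infinite with $\lambda\not\to(\omega)^{<\omega}_2$, and take $c$ from Lemma~\ref{lem:shift}. The $\alpha$-th tree must defeat every $\beta>\alpha$, so its root gets a child $\langle\alpha,\beta\rangle$ aimed at each such $\beta$. A homomorphism to the $\beta$-th tree sends this child to some $\langle\beta,\gamma\rangle$, so $\langle\alpha,\beta\rangle$ gets a child $\langle\alpha,\beta,\gamma\rangle$ aimed at each possible answer $\gamma$, and so on.

For $\alpha<\lambda$ let $S_\alpha$ be the set of finite strictly increasing sequences in $\lambda$ with first term $\alpha$. The labeled tree $D_\alpha$ has vertex set $S_\alpha\cup R_\alpha\cup\{z\}$, where $S_\alpha$ and $R_\alpha$ share only the root $\langle\alpha\rangle$. Its arcs are those of $E_\alpha$ and the arcs $s\to s{}^\frown\xi$ within $S_\alpha$, with label $c(s{}^\frown\xi)\in\{0,1\}$. All arcs of $D_\alpha$ point away from the root.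

\begin{lemma}\label{lem:trees}
If $\alpha,\beta<\lambda$ and $\alpha\ne\beta$, then $D_\alpha\not\to D_\beta$.
\end{lemma}

\begin{proof}
Let $F:D_\alpha\to D_\beta$ be a homomorphism. The arcs of labels $2$ and $3$ form the subtrees $E_\alpha$ and $E_\beta$, so $F$ restricts to a homomorphism $E_\alpha\to E_\beta$, and $F(\langle\alpha\rangle)=\langle\beta\rangle$. By Lemma~\ref{lem:rank}, $\alpha<\beta$.

Put $\alpha_0=\alpha$ and $\alpha_1=\beta$. Suppose that $\alpha_0<\dots<\alpha_n$, $n\ge1$, have been found with $F(\langle\alpha_0,\dots,\alpha_{n-1}\rangle)=\langle\alpha_1,\dots,\alpha_n\rangle$; this holds for $n=1$. The arc from $\langle\alpha_0,\dots,\alpha_{n-1}\rangle$ to $\langle\alpha_0,\dots,\alpha_n\rangle$ has label $c(\alpha_0,\dots,\alpha_n)\in\{0,1\}$. Its image is an arc with the same label leaving $\langle\alpha_1,\dots,\alpha_n\rangle$. Such an arc ends at $\langle\alpha_1,\dots,\alpha_{n+1}\rangle$ for some $\alpha_{n+1}>\alpha_n$, and its label is $c(\alpha_1,\dots,\alpha_{n+1})$. So the construction continues, and \eqref{eq:shift} holds for $n$. The resulting sequence is shift-invariant for $c$, contrary to Lemma~\ref{lem:shift}.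
\end{proof}

Each part of $D_\alpha$ has one job. The arc of label $3$ pins the root to the root. The chase through $S_\alpha$ can start only if $\langle\alpha,\beta\rangle$ is a vertex, that is, if $\alpha<\beta$, and $R_\alpha$ guarantees this.

\section{Planar gadgets}\label{sec:gadgets}

We now replace each arc by a finite planar graph with two terminals, one graph for each label. Two things must be forced: a homomorphism must map each inserted graph into a single inserted graph, and this map must respect the label and the direction. The first is achieved by building the gadgets from triangles linked along edges, because such a graph cannot be folded across a cut vertex. For the second we use odd cycles in neighborhoods.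

The \emph{odd girth} of a graph is the length of a shortest odd cycle, and $\infty$ if the graph is bipartite. A closed walk of odd length $\ell$ contains an odd cycle of length at most $\ell$, and homomorphisms map closed walks to closed walks of the same length. So $H\to H'$ implies that the odd girth of $H'$ is at most that of $H$. For a vertex $v$ of $G$ let $o(v)$ be the odd girth of $G[N(v)]$. A homomorphism $\theta$ maps $N(v)$ into $N(\theta(v))$, so
\begin{equation}\label{eq:og}
o(\theta(v))\le o(v).
\end{equation}
This is only an inequality. To obtain an equality of labels we give each gadget two vertices with finite $o$, where one value increases with the label and the other decreases.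

For odd $m,n\ge5$ let $A_{m,n}$ have the vertices $h,r_0,\dots,r_{m-1},q_1,\dots,q_{n-1}$. Put $q_0=r_1$. The edges are $hr_i$ and $r_ir_{i+1}$ (indices modulo $m$), and $r_0q_i$ and $q_iq_{i+1}$ (indices modulo $n$). So $A_{m,n}$ consists of a wheel with hub $h$ and rim $r_0\cdots r_{m-1}$ and a wheel with hub $r_0$ and rim $q_0\cdots q_{n-1}$, glued along the edge $r_0r_1$. It is planar: draw $h$ inside its rim, draw the path $q_0\cdots q_{n-1}$ and the edges $r_0q_i$ as a fan outside this rim, and lead the edge $q_{n-1}q_0$ around the fan, as in Figure~\ref{fig:gadget}.

\begin{figure}[ht]
\centering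
\begin{tikzpicture}[scale=1.15, v/.style={circle,fill,inner sep=1.3pt}, w/.style={circle,draw,fill=white,inner sep=2pt}]
\node[w,label=below left:$h$] (h) at (-1.38,0) {};
\node[w,label=above:$r_0$] (r0) at (0,1) {};
\node[v,label=below:$r_1$] (r1) at (0,-1) {};
\node[v,label=below:$r_2$] (r2) at (-1.90,-1.62) {};
\node[v,label=left:$r_3$] (r3) at (-3.08,0) {};
\node[v,label=above:$r_4$] (r4) at (-1.90,1.62) {};
\node[v,label=below right:$q_1$] (q1) at (0.85,-0.81) {};
\node[v,label=right:$q_2$] (q2) at (1.53,-0.29) {};
\node[v,label=right:$q_3$] (q3) at (1.93,0.48) {};
\node[v,label=above:$q_4$] (q4) at (1.97,1.35) {};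
\draw (r0)--(r1)--(r2)--(r3)--(r4)--(r0);
\draw (h)--(r0) (h)--(r1) (h)--(r2) (h)--(r3) (h)--(r4);
\draw (r1)--(q1)--(q2)--(q3)--(q4);
\draw (r0)--(q1) (r0)--(q2) (r0)--(q3) (r0)--(q4);
\draw (q4) .. controls (3.4,0.2) and (1.8,-2.4) .. (r1);
\end{tikzpicture}
\caption{The planar graph $A_{5,5}$: a wheel with hub $h$ and rim $r_0r_1r_2r_3r_4$, and a wheel with hub $r_0$ and rim $r_1q_1q_2q_3q_4$, glued along the edge $r_0r_1$. Only the two hubs (white) have an odd cycle in their neighborhood.}
\label{fig:gadget}
\end{figure}

\begin{lemma}\label{lem:A}
In $A_{m,n}$ the following hold.
\begin{enumerate}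
\item[(a)] Every edge lies in a triangle, and any two triangles are linked by a finite chain of triangles in which consecutive ones share an edge.
\item[(b)] $o(h)=m$, $o(r_0)=n$, and $o(v)=\infty$ for all other vertices $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) No edge joins $\{h,r_2,\dots,r_{m-1}\}$ to $\{q_1,\dots,q_{n-1}\}$, so every triangle lies in one of the wheels. It contains the hub of that wheel, since the rim is a cycle of length at least $5$. So the triangles are the $hr_ir_{i+1}$ and the $r_0q_iq_{i+1}$, and these cover all edges. Consecutive triangles of a wheel share a spoke, and $hr_0r_1$ and $r_0q_0q_1$ share $r_0r_1$.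

(b) The set $N(h)$ induces the cycle $r_0\cdots r_{m-1}$. The set $N(r_0)$ induces the cycle $q_0\cdots q_{n-1}$ with the pendant path $q_0\,h\,r_{m-1}$. The set $N(r_1)=\{r_0,h,r_2,q_1,q_{n-1}\}$ induces the tree with edges $r_0h$, $hr_2$, $r_0q_1$, $r_0q_{n-1}$. For $2\le i\le m-1$ the set $N(r_i)$ induces the path $r_{i-1}\,h\,r_{i+1}$, and for $1\le i\le n-1$ the set $N(q_i)$ induces the path $q_{i-1}\,r_0\,q_{i+1}$.
\end{proof}

For $i=0,1,2,3$ let $I_i=A_{m_i,n_i}$ with
\[
(m_i,n_i)=(5,19),\ (7,17),\ (9,15),\ (11,13),
\]
and call $h$ the \emph{first} and $r_0$ the \emph{second terminal}. The $m_i$ increase, the $n_i$ decrease, and every $m_i$ is smaller than every $n_j$.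

\begin{lemma}\label{lem:rigid}
If $\theta:I_i\to I_j$ is a homomorphism, then $i=j$, $\theta(h)=h$ and $\theta(r_0)=r_0$.
\end{lemma}

\begin{proof}
By \eqref{eq:og} and Lemma~\ref{lem:A}(b), both $\theta(h)$ and $\theta(r_0)$ lie in $\{h,r_0\}$, and they are distinct because $hr_0$ is an edge. If $\theta(h)=r_0$, then \eqref{eq:og} gives $n_j\le m_i$, which is false as $n_j\ge13>11\ge m_i$. So $\theta(h)=h$ and $\theta(r_0)=r_0$. Now \eqref{eq:og} gives $m_j\le m_i$ and $n_j\le n_i$, that is, $j\le i$ and $j\ge i$.
\end{proof}

Let $D$ be a labeled tree with at least one arc. The graph $\Gamma(D)$ is obtained by replacing every arc $u\to v$ of label $i$ by a copy of $I_i$ with first terminal $u$ and second terminal $v$, all other vertices of the copy being new. We call these subgraphs the \emph{copies}. The only vertices of $D$ in a copy are its terminals. Two distinct arcs of a tree have at most one common end, so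
\begin{equation}\label{eq:copies}
\text{two distinct copies share at most one vertex, and it is a vertex of $D$.}
\end{equation}
Every edge of $\Gamma(D)$ belongs to a copy. By \eqref{eq:copies}, this is the only copy that contains both its ends. In particular, copies are induced subgraphs.

\begin{lemma}\label{lem:gamma}
Let $D,D'$ be labeled trees with at least one arc each. Then $\Gamma(D)$ is connected and locally planar, and $\Gamma(D)\to\Gamma(D')$ if and only if $D\to D'$.
\end{lemma}

\begin{proof}
The graph $\Gamma(D)$ is connected because $D$ and the copies are. A finite subgraph of $\Gamma(D)$ is covered by finitely many copies, and their arcs lie in a finite subtree $D_0$ of $D$. Order the arcs of $D_0$ so that each arc after the first has exactly one end in the subtree formed by the earlier arcs. Then $\Gamma(D_0)$ arises from finite planar graphs by repeatedly gluing at a single vertex. This preserves planarity: a finite planar graph can be drawn with any prescribed vertex on the outer face, and two such drawings can be placed side by side and joined at that vertex.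

Let $F:D\to D'$. Map the copy of an arc $u\to v$ identically onto the copy of the arc $F(u)\to F(v)$, which has the same label. On the vertices shared by several copies all these maps agree with $F$, so they combine to a homomorphism $\Gamma(D)\to\Gamma(D')$.

For the converse we first show that every triangle $abc$ of $\Gamma(D')$ lies in one copy. Let $ab$, $bc$, $ac$ belong to the copies $K_1,K_2,K_3$. If two of these coincide, that copy contains $a,b,c$. If all three were distinct, then each of $a,b,c$ would lie in two copies and so be a vertex of $D'$ by \eqref{eq:copies}. Then $a,b$ would be the terminals of $K_1$, and likewise for the other two pairs, so $a,b,c$ would form a triangle in the tree $D'$. This is impossible.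

Let $g:\Gamma(D)\to\Gamma(D')$ be a homomorphism. It is injective on each triangle and maps it to a triangle. Two triangles sharing an edge are mapped to triangles sharing an edge, and these lie in the same copy by \eqref{eq:copies}. By Lemma~\ref{lem:A}(a), $g$ maps each copy of $I_i$ into a single copy of some $I_j$. The latter is an induced subgraph, so the restriction of $g$ is a homomorphism $I_i\to I_j$. By Lemma~\ref{lem:rigid}, $j=i$ and the terminals are mapped to the corresponding terminals. So $g$ maps the ends of each arc $u\to v$ of $D$ to the ends of an arc $g(u)\to g(v)$ of $D'$ with the same label. Every vertex of $D$ is an end of an arc, so $g$ restricts to a homomorphism $D\to D'$.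
\end{proof}

\begin{proposition}\label{prop:positive}
Let $\lambda$ be infinite with $\lambda\not\to(\omega)^{<\omega}_2$. Then every partial order of cardinality at most $\lambda$ is representable by locally planar graphs.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:trees} and~\ref{lem:gamma}, the graphs $\Gamma(D_\alpha)$ $(\alpha<\lambda)$ are connected and locally planar, and there is no homomorphism between any two of them. Apply Lemma~\ref{lem:antichain}.
\end{proof}

The trees $E_\alpha$ exist for all ordinals, and they show that size alone is not the obstruction.

\begin{theorem}\label{thm:ordinals}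
In ZFC, every ordinal is representable by locally planar graphs.
\end{theorem}

\begin{proof}
By Lemmas~\ref{lem:rank} and~\ref{lem:gamma}, $\Gamma(E_\alpha)\to\Gamma(E_\beta)$ if and only if $\alpha\le\beta$. So $\alpha\mapsto\Gamma(E_\alpha)$, $\alpha<\theta$, represents the ordinal $\theta$.
\end{proof}

\section{Tree-decompositions into countable parts}\label{sec:decomp}

To extend Example~\ref{ex:oneround} to all locally planar graphs we must cut such a graph into countable pieces. We isolate the one consequence of local planarity that is needed. Let $A\subseteq V(G)$ be finite. An \emph{$A$-connector} is a nonempty finite connected set $K\subseteq V(G)\setminus A$ such that every vertex of $A$ has a neighbor in $K$. For $k\ge1$, the graph $G$ has \emph{property $\mathrm P_k$} if no $k$-element set $A$ has uncountably many pairwise disjoint $A$-connectors. A connector in an induced subgraph is a connector in $G$, so $\mathrm P_k$ passes to induced subgraphs.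

Recall that a \emph{minor} of a finite graph is obtained by deleting vertices and edges and contracting edges, that minors of planar graphs are planar, and that $K_{3,3}$ is not planar. If a $k$-set $A$ has pairwise disjoint connectors $K_1,\dots,K_k$, then contracting each $K_i$ to a vertex shows that the finite graph $G[A\cup K_1\cup\dots\cup K_k]$ has a $K_{k,k}$ minor. Hence
\begin{equation}\label{eq:P3}
\text{every locally planar graph has $\mathrm P_3$.}
\end{equation}
The index $3$ cannot be lowered: for uncountable $\mu$ the locally planar graph $K_{2,\mu}$ fails $\mathrm P_2$, since each vertex of the large side is a connector for the small side. On the other hand $K_{3,\mu}$ is not locally planar but has $\mathrm P_4$: a $4$-set contains a vertex of the large side, so each of its connectors meets the small side.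

In $K_{2,\mu}$, deleting the small side leaves components that see only two deleted vertices. A closure argument finds such a separating set in general.

\begin{lemma}\label{lem:closure}
Let $G$ have $\mathrm P_k$ and let $S\subseteq V(G)$ be countable. There is a countable $M$ with $S\subseteq M\subseteq V(G)$ such that $|N(C)|<k$ for every component $C$ of $G-M$.
\end{lemma}

\begin{proof}
For each $k$-set $A$ fix, by Zorn's lemma, a maximal family $\mathcal F_A$ of pairwise disjoint $A$-connectors. It is countable by $\mathrm P_k$, and its members are finite. Let $M_0=S$, let $M_{i+1}$ be the union of $M_i$ and all members of the families $\mathcal F_A$ with $A\in[M_i]^k$, and let $M=\bigcup_iM_i$. Each $M_i$ is countable, and so is $M$.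

Let $C$ be a component of $G-M$; then $N(C)\subseteq M$. Suppose that $N(C)$ contains a $k$-set $A$. Then $A\subseteq M_i$ for some $i$, so all members of $\mathcal F_A$ are subsets of $M$. Choose for each vertex of $A$ a neighbor in $C$, and join these finitely many vertices by paths in $G[C]$. The result is an $A$-connector inside $C$. It is disjoint from all members of $\mathcal F_A$, which contradicts maximality.
\end{proof}

A \emph{rooted tree} is a tree $T$ in the sense of graph theory, with arbitrary degrees, and a distinguished node $o$. The \emph{level} of a node is its distance from $o$, a natural number, and $t^-$ denotes the parent of $t\ne o$. A \emph{countable tree-decomposition} of $G$ is a rooted tree $T$ with countable sets $V_t\subseteq V(G)$ $(t\in T)$, the \emph{parts}, such that $V_o=\emptyset$, $V_t\ne\emptyset$ for $t\ne o$, and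
\begin{enumerate}
\item[(i)] every vertex of $G$ lies in some part, and both ends of every edge lie in a common part;
\item[(ii)] for every vertex $v$, the set $\{t:v\in V_t\}$ is connected in $T$.
\end{enumerate}
We apply Lemma~\ref{lem:closure} again and again inside the components that remain. The difficulty is that after $\omega$ rounds some vertices might still be uncovered. The uniform bound $k$ excludes this.

\begin{lemma}\label{lem:decomp}
Every graph $G$ with $\mathrm P_k$ has a countable tree-decomposition.
\end{lemma}

\begin{proof}
\emph{Construction.} We build $T$ level by level. Every node $t\ne o$ will carry a nonempty connected set $C_t$ with $|N(C_t)|<k$, the region still to be decomposed at $t$. The children of $o$ correspond to the components of $G$, and $C_t$ is the component; here $N(C_t)=\emptyset$. Given $t$ and $C_t$, pick $w\in C_t$ and apply Lemma~\ref{lem:closure} to $G_t=G[C_t\cup N(C_t)]$ and $S=N(C_t)\cup\{w\}$. Let $V_t$ be the resulting countable set and $W_t=V_t\cap C_t$. Then $W_t\ne\emptyset$ and $V_t=N(C_t)\cup W_t$. The children $s$ of $t$ correspond to the components of $G_t-V_t=G[C_t\setminus W_t]$, and $C_s$ is the component. Since $C_s\subseteq C_t$,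 every neighbor in $G$ of a vertex of $C_s$ lies in $G_t$. So $N(C_s)$ is the same in $G$ and in $G_t$, and we get $|N(C_s)|<k$ and
\begin{equation}\label{eq:parent}
N(C_s)\subseteq V_{s^-}.
\end{equation}
This inclusion also holds at level $1$, where both sides are empty.

\emph{The sets $W_t$ cover $V(G)$.} Suppose that $v$ lies in no $W_t$. Then $v\in C_{t_1}$ for a node $t_1$ of level $1$, and if $v\in C_{t_n}$, then $v\in C_{t_n}\setminus W_{t_n}$, so $v\in C_{t_{n+1}}$ for a child $t_{n+1}$ of $t_n$. The sets $C_{t_n}$ decrease. Let $Z$ be the component of $G[\bigcap_nC_{t_n}]$ that contains $v$, and let $u\in N(Z)$. Then $u\notin\bigcap_nC_{t_n}$, as otherwise $u$ would belong to $Z$. So $u\notin C_{t_m}$ for all large $m$, and $u$ has a neighbor in $Z\subseteq C_{t_m}$; thus $u\in N(C_{t_m})$ for all large $m$. It follows that every finite subset of $N(Z)$ is contained in some $N(C_{t_m})$ and has fewer than $k$ elements. Hence $N(Z)$ itself is finite, and $N(Z)\subseteq N(C_{t_m})$ for some $m$. Now $C_{t_m}$ is connected, contains $Z$, and contains no vertex of $N(Z)$, so $C_{t_m}=Z$. But $Z\subseteq C_{t_{m+1}}\subseteq C_{t_m}\setminus W_{t_m}$ and $W_{t_m}\ne\emptyset$, a contradiction.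

\emph{Two disjointness facts.} If $s$ is a proper descendant of $t\ne o$, then $C_s\subseteq C_t\setminus W_t$. If neither of $t,t'$ is a descendant of the other, then $C_t\subseteq C_s$ and $C_{t'}\subseteq C_{s'}$ for distinct siblings $s,s'$; the sets $C_s,C_{s'}$ are distinct components of one induced subgraph of $G$, so $C_t$ and $C_{t'}$ are disjoint and no edge joins them. By these facts the sets $W_t$ are pairwise disjoint, and each vertex $v$ lies in $W_{t(v)}$ for a unique node $t(v)$.

\emph{Condition (ii).} If $v\in V_t$ and $t\ne t(v)$, then $v\in N(C_t)$, so $v\in V_{t^-}$ by \eqref{eq:parent}. Repeating this step lowers the level, and it cannot reach $o$ because $V_o=\emptyset$. So it stops at $t(v)$, and $v$ lies in all parts on the way. Thus every node whose part contains $v$ is joined to $t(v)$ by a path of such nodes.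

\emph{Condition (i).} Vertices are covered. Let $uv$ be an edge. Since $u\in C_{t(u)}$ and $v\in C_{t(v)}$, one of the nodes $t(u),t(v)$ is equal to or a descendant of the other. If they are equal, $u,v\in V_{t(u)}$. Otherwise let $s=t(v)$ be a proper descendant of $t(u)$, say. Then $v\in W_s\subseteq C_s$, and $u\notin C_s$ because $C_s$ is disjoint from $W_{t(u)}$. So $u\in N(C_s)$, and $u,v\in V_s$.
\end{proof}

\begin{remark}
An uncountable complete graph fails every $\mathrm P_k$, since single vertices are connectors, and it has no countable tree-decomposition. Indeed, by (ii) each vertex $v$ has a unique node $t(v)$ of least level whose part contains it, and all other such nodes are descendants of $t(v)$. By (i), any two nodes $t(u),t(v)$ have a common descendant, so one is an ancestor of the other or they are equal. Hence there is at most one such node on each level, and countably many countable parts would cover the graph.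
\end{remark}

\section{The homomorphism game}\label{sec:game}

In Example~\ref{ex:oneround}, the failure of $G_\alpha\to G_\beta$ was witnessed by one countable piece. In general it is witnessed by a rule for choosing pieces one after another, each in response to the map offered on the previous one. The essential point is that the rule can be chosen so that it succeeds after finitely many steps. A game makes this precise.

Let $G,G'$ be graphs, and fix a countable tree-decomposition $(T,(V_t))$ of $G$. In the game $\mathcal G(G,G')$, let $t_0=o$ and $g_0=\emptyset$. In round $n\ge1$, player I chooses a child $t_n$ of $t_{n-1}$, and then player II chooses a homomorphism $g_n:G[V_{t_n}]\to G'$ that agrees with $g_{n-1}$ on $V_{t_n}\cap V_{t_{n-1}}$. A player who cannot move loses, and II wins every infinite play. So a strategy of I is \emph{winning} if every play that follows it is finite and ends with II unable to move. In particular, I can move whenever it is his turn in such a play.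

\begin{lemma}\label{lem:game}
If $G\not\to G'$, then I has a winning strategy in $\mathcal G(G,G')$.
\end{lemma}

\begin{proof}
Suppose that I has no winning strategy. Call a position with I to move \emph{good} if I has no winning strategy for the game continued from it. The initial position is good. From a good position, after any move $t$ of I, player II has an answer that leads to a good position. Otherwise we could choose, for each legal answer $g$, a winning strategy $\tau_g$ of I from the resulting position, and ``play $t$, then follow $\tau_g$'' would be a winning strategy from the given position; if there is no legal answer, the move $t$ wins at once.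

By recursion on the level we choose, for every node $t$, a homomorphism $g_t:G[V_t]\to G'$ such that, if $o=t_0,t_1,\dots,t_n=t$ is the path from the root, then $t_1,g_{t_1},\dots,t_n,g_{t_n}$ is a good position. Then $g_t$ and $g_{t^-}$ agree on $V_t\cap V_{t^-}$. If $v\in V_s\cap V_t$, then by (ii) all parts on the path from $s$ to $t$ contain $v$, so $g_s(v)=g_t(v)$. Thus the union of the $g_t$ is a function. By (i) it is defined on all of $V(G)$ and preserves edges, so $G\to G'$.
\end{proof}

\begin{theorem}\label{thm:negative}
Let $\lambda\to(\omega)^{<\omega}_2$, and let $G_\alpha$ $(\alpha<\lambda)$ be graphs, each having $\mathrm P_k$ for some finite $k$ that may depend on $\alpha$. Then $G_\alpha\to G_\beta$ for some $\alpha<\beta$.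
\end{theorem}

\begin{proof}
Suppose that $G_\alpha\not\to G_\beta$ for all $\alpha<\beta$. By Lemma~\ref{lem:decomp}, fix countable tree-decompositions $(T^\alpha,(V^\alpha_t))$ of the $G_\alpha$, and fix surjections $e^\alpha_t:\omega\to V^\alpha_t$ for $t\ne o$. By Lemma~\ref{lem:game}, fix a winning strategy $\sigma_{\alpha\beta}$ of I in $\mathcal G(G_\alpha,G_\beta)$ for all $\alpha<\beta$.

\emph{Copying.} Imagine ordinals $\alpha_0<\alpha_1<\cdots$ and the games $\mathcal G(G_{\alpha_i},G_{\alpha_{i+1}})$ played side by side, with I following his strategies. In round $n$ of the game with index $i$, player I presents a part of $G_{\alpha_i}$, and in the next game he presents a part of $G_{\alpha_{i+1}}$. Player II tries to map the former part onto the latter by matching the enumerations. The move of I in round $n$ of the game with index $0$ then depends only on $\alpha_0,\dots,\alpha_n$, and we treat it as a function of this tuple.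

Formally, by recursion on $n\ge1$ we define a set $\mathcal S_n\subseteq[\lambda]^{n+1}$ of \emph{successful} tuples and, for each $(\alpha_0,\dots,\alpha_n)\in\mathcal S_n$, a partial play $p(\alpha_0,\dots,\alpha_n)$ of $\mathcal G(G_{\alpha_0},G_{\alpha_1})$ in which I follows $\sigma_{\alpha_0\alpha_1}$ and has just made his $n$-th move. This move is a node $t(\alpha_0,\dots,\alpha_n)$ of level $n$ of $T^{\alpha_0}$, and we abbreviate
\[
e[\alpha_0,\dots,\alpha_n]=e^{\alpha_0}_{t(\alpha_0,\dots,\alpha_n)}.
\]
All pairs are successful, and $p(\alpha_0,\alpha_1)$ consists of the first move of $\sigma_{\alpha_0\alpha_1}$. A tuple $(\alpha_0,\dots,\alpha_{n+1})$ is successful if $(\alpha_0,\dots,\alpha_n)$ and $(\alpha_1,\dots,\alpha_{n+1})$ are successful and the rule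
\begin{equation}\label{eq:copy}
e[\alpha_0,\dots,\alpha_n](i)\ \longmapsto\ e[\alpha_1,\dots,\alpha_{n+1}](i)\qquad(i<\omega)
\end{equation}
defines a function $g(\alpha_0,\dots,\alpha_{n+1})$ that is a legal move of II after $p(\alpha_0,\dots,\alpha_n)$. In that case $p(\alpha_0,\dots,\alpha_{n+1})$ is $p(\alpha_0,\dots,\alpha_n)$ followed by $g(\alpha_0,\dots,\alpha_{n+1})$ and by the answer of $\sigma_{\alpha_0\alpha_1}$. The answer exists because the strategy is winning. Note that for $n\ge2$ the last three moves of $p(\alpha_0,\dots,\alpha_n)$ are $t(\alpha_0,\dots,\alpha_{n-1})$, $g(\alpha_0,\dots,\alpha_n)$ and $t(\alpha_0,\dots,\alpha_n)$.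

\emph{The coloring.} The color of a successful tuple records what is needed to make \eqref{eq:copy} legal: the enumerated graph on the last part and its overlap with the previous part. For $a=(\alpha_0,\dots,\alpha_n)\in\mathcal S_n$ put $a^-=(\alpha_0,\dots,\alpha_{n-1})$, which is successful if $n\ge2$, and define subsets of $\omega\times\omega$ by
\begin{align*}
\mathrm{Eq}(a)&=\{(i,i'):e[a](i)=e[a](i')\},\\
\mathrm{Adj}(a)&=\{(i,i'):e[a](i)\,e[a](i')\in E(G_{\alpha_0})\},\\
\mathrm{Par}(a)&=\{(i,i'):e[a](i)=e[a^-](i')\}\quad(n\ge2),
\end{align*}
with $\mathrm{Par}(a)=\emptyset$ for $n=1$. Let $F_{n+1}(a)=(\mathrm{Eq}(a),\mathrm{Adj}(a),\mathrm{Par}(a))$ for $a\in\mathcal S_n$, and let $F_{n+1}(a)$ be a symbol $\ast$ for the other $a\in[\lambda]^{n+1}$. Let $F_1$ be constant. Each $F_n$ takes at most $2^{\aleph_0}$ values; this is where the countability of the parts is used. Lemma~\ref{lem:colors} gives $H=\{\eta_0<\eta_1<\cdots\}$ such that each $F_n$ is constant on $[H]^n$.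

\emph{All tuples from $H$ of length at least $2$ are successful.} This holds for pairs. Assume it for length $n+1$, and let $\zeta_0<\dots<\zeta_{n+1}$ be in $H$. Then $a=(\zeta_0,\dots,\zeta_n)$ and $b=(\zeta_1,\dots,\zeta_{n+1})$ are successful and have the same color. Since $\mathrm{Eq}(a)=\mathrm{Eq}(b)$, the rule $e[a](i)\mapsto e[b](i)$ defines a function $g$ on $V^{\zeta_0}_{t(a)}$. Since $\mathrm{Adj}(a)=\mathrm{Adj}(b)$, it is a homomorphism to $G_{\zeta_1}$. If $n=1$, nothing more is required, as $V_o=\emptyset$. If $n\ge2$, the previous move of II in $p(a)$ is $g(\zeta_0,\dots,\zeta_n)$, which maps $e[a^-](i')$ to $e[\zeta_1,\dots,\zeta_n](i')=e[b^-](i')$. A vertex $v$ common to the last two parts has the form $v=e[a](i)=e[a^-](i')$. Then $(i,i')\in\mathrm{Par}(a)=\mathrm{Par}(b)$, so $e[b](i)=e[b^-](i')$, and the two moves agree at $v$. Hence $g$ is legal and $(\zeta_0,\dots,\zeta_{n+1})$ is successful.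

The partial plays $p(\eta_0,\eta_1),\,p(\eta_0,\eta_1,\eta_2),\dots$ are therefore all defined, and each extends the previous one by a round. Their union is an infinite play of $\mathcal G(G_{\eta_0},G_{\eta_1})$ in which I follows $\sigma_{\eta_0\eta_1}$. This is impossible for a winning strategy.
\end{proof}

In particular, if $\kappa(\omega)$ exists, no antichain of size $\kappa(\omega)$ is representable even by the class of all graphs that have $\mathrm P_k$ for some finite $k$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The last statement is Theorem~\ref{thm:negative} together with \eqref{eq:P3}. The implication (1)$\Rightarrow$(2) is Proposition~\ref{prop:positive}, and (2) implies (3) and (4) because both orders have cardinality $\lambda$. A representation of the antichain is a family $(G_\alpha)_{\alpha<\lambda}$ with $G_\alpha\not\to G_\beta$ for $\alpha\ne\beta$, and a representation of $\lambda^*$ is a family with $G_\alpha\to G_\beta$ exactly when $\alpha\ge\beta$. In both cases $G_\alpha\not\to G_\beta$ for all $\alpha<\beta$, so by the last statement each of (3) and (4) implies (1).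
\end{proof}

\section{The size of $\kappa(\omega)$}\label{sec:size}

To see what Theorem~\ref{thm:main} means for the Problem, we need to know how large $\kappa(\omega)$ is. The property $\mu\to(\omega)^{<\omega}_2$ depends only on the cardinality of the colored set. So if $\kappa(\omega)$ exists and $|X|<\kappa(\omega)$, some $f:[X]^{<\omega}\to\{0,1\}$ has no infinite homogeneous set; call such an $f$ \emph{bad}. We show that bad colorings survive unions and power sets.

\begin{lemma}\label{lem:inacc}
If $\kappa=\kappa(\omega)$ exists, it is strongly inaccessible.
\end{lemma}

\begin{proof}
\emph{Uncountable.} A finite set has no infinite subset, and $\omega$ is excluded by Example~\ref{ex:omega}.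

\emph{Regular.} Suppose that $\mu=\operatorname{cf}(\kappa)<\kappa$, and let $(\kappa_\xi)_{\xi<\mu}$ be increasing and cofinal in $\kappa$. For $x<\kappa$ let $i(x)$ be the least $\xi$ with $x<\kappa_\xi$, and let $J_\xi=\{x:i(x)=\xi\}$. Then $|J_\xi|\le|\kappa_\xi|<\kappa$. Choose bad colorings $f_\xi$ on $J_\xi$ and $f'$ on $\mu$. Put $F_1(x)=(f_{i(x)}(x),f'(i(x)))$, and for $a\in[\kappa]^n$ with $n\ge2$ put
\[
F_n(a)=\begin{cases}(0,f_\xi(a))&\text{if }a\subseteq J_\xi,\\ (1,f'(i[a]))&\text{if $i$ is injective on }a,\\ 2&\text{otherwise.}\end{cases}
\]
Take $H$ from Lemma~\ref{lem:colors}. Every pair falls under one of the first two cases, and $F_2$ is constant on $[H]^2$. So either $H\subseteq J_\xi$ for one $\xi$, and then $H$ is homogeneous for $f_\xi$; or $i$ is injective on $H$, and then $i[H]$ is infinite and homogeneous for $f'$, since each of its $n$-subsets is $i[a]$ for some $a\in[H]^n$. Both contradict badness.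

\emph{Strong limit.} Suppose that $\mu<\kappa\le2^\mu$; then $\mu$ is infinite. Let $x_\alpha\in\{0,1\}^\mu$ $(\alpha<\kappa)$ be distinct, let $\Delta(\alpha,\beta)$ be the least coordinate at which $x_\alpha$ and $x_\beta$ differ, and let $f$ be a bad coloring on $\mu$. Let $F_1$ be constant. For $n\ge1$ let $F_{n+1}(\alpha_0,\dots,\alpha_n)$ record the value of $f$ on the set $\{\Delta(\alpha_0,\alpha_1),\dots,\Delta(\alpha_{n-1},\alpha_n)\}$ and, if $n=2$, also which of $>,=,<$ holds between $\Delta(\alpha_0,\alpha_1)$ and $\Delta(\alpha_1,\alpha_2)$. Take $H=\{a_0<a_1<\cdots\}$ from Lemma~\ref{lem:colors}, and put $\delta_i=\Delta(a_i,a_{i+1})$. The same relation holds for all triples from $H$.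

If it is $>$, then $\delta_0>\delta_1>\cdots$ is an infinite descending sequence of ordinals.

If it is $=$, let $\delta=\delta_0=\delta_1=\delta_2$. Both $x_{a_0}$ and $x_{a_2}$ differ from $x_{a_1}$ at $\delta$, so $x_{a_0}(\delta)=x_{a_2}(\delta)$. But the triple $(a_0,a_2,a_3)$ gives $\Delta(a_0,a_2)=\delta_2=\delta$, a contradiction.

If it is $<$, then $\delta_0<\delta_1<\cdots$. For $i<l$ the sequences $x_{a_{i+1}}$ and $x_{a_l}$ agree on all coordinates below $\delta_{i+1}$, in particular up to $\delta_i$, so $\Delta(a_i,a_l)=\delta_i$. For $i_1<\dots<i_n$, the values of $\Delta$ on consecutive members of $a_{i_1},\dots,a_{i_n},a_{i_n+1}$ are therefore $\delta_{i_1},\dots,\delta_{i_n}$. As $F_{n+1}$ is constant on $[H]^{n+1}$, the value $f(\delta_{i_1},\dots,\delta_{i_n})$ depends only on $n$. So $\{\delta_i:i<\omega\}$ is infinite and homogeneous for $f$, a contradiction.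
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
If $\kappa(\omega)$ does not exist, condition (1) of Theorem~\ref{thm:main} holds for every infinite $\lambda$, so $(\mathrm U)$ holds. If $\kappa(\omega)$ exists, the antichain of that size is not representable.

(a) In a model without strongly inaccessible cardinals, $\kappa(\omega)$ does not exist by Lemma~\ref{lem:inacc}. If ZFC is consistent, it has such a model. Take any model of ZFC; if it has a strongly inaccessible cardinal, let $\kappa$ be the least one and pass to the level $V_\kappa$ of its cumulative hierarchy, which is a model of ZFC without strongly inaccessible cardinals.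

(b) A Ramsey cardinal $\kappa$ satisfies $\kappa\to(\omega)^{<\omega}_2$, so $\kappa(\omega)$ exists. A model of ZFC in which $\kappa(\omega)$ exists is a model of ZFC in which $(\mathrm U)$ fails. Together with (a) this gives independence.

(c) If $|P|$ is below every strongly inaccessible cardinal, so is $\lambda=\max(|P|,\aleph_0)$. By Lemma~\ref{lem:inacc}, $\lambda\not\to(\omega)^{<\omega}_2$, and Theorem~\ref{thm:main} applies. A strongly inaccessible $\kappa$ exceeds each $\beth_n$ because it is an uncountable strong limit, and it exceeds $\beth_\omega$ because it is regular and uncountable.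
\end{proof}

\section{Minor-closed classes and oriented forests}\label{sec:classes}

The negative half of Theorem~\ref{thm:main} used planarity only through $\mathrm P_3$, so it survives in larger classes.

\begin{theorem}\label{thm:minor}
Let $\mathcal C$ be a minor-closed class of finite graphs that contains all finite planar graphs but not all finite graphs. Then Theorem~\ref{thm:main} holds with ``locally planar graphs'' replaced throughout by ``graphs all of whose finite subgraphs belong to $\mathcal C$''.
\end{theorem}

\begin{proof}
Locally planar graphs have all their finite subgraphs in $\mathcal C$, so Proposition~\ref{prop:positive} gives (1)$\Rightarrow$(2). A finite graph outside $\mathcal C$ with $k$ vertices is a subgraph of $K_k$, so $K_k\notin\mathcal C$. Let all finite subgraphs of $G$ be in $\mathcal C$. If a $k$-set had $k$ pairwise disjoint connectors, a finite subgraph of $G$ would have a $K_{k,k}$ minor, as in Section~\ref{sec:decomp}. Contracting a perfect matching of $K_{k,k}$ gives $K_k$, so $K_k\in\mathcal C$, a contradiction. Hence $G$ has $\mathrm P_k$, and Theorem~\ref{thm:negative} gives the last statement. The other implications follow from it as in the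 proof of Theorem~\ref{thm:main}.
\end{proof}

In the directed setting the positive half survives in a smaller class. An \emph{oriented forest} is a forest, possibly infinite, with a direction chosen on each edge. A homomorphism of directed graphs is a map of vertices $f$ such that $f(u)\to f(v)$ is an arc whenever $u\to v$ is.

\begin{theorem}\label{thm:forests}
Theorem~\ref{thm:main} holds with ``locally planar graphs'' replaced throughout by ``oriented forests'', homomorphisms being directed.
\end{theorem}

\begin{proof}
\emph{The last statement.} A forest has $\mathrm P_2$: two disjoint connectors for $\{a,b\}$ yield two paths from $a$ to $b$ with disjoint nonempty interiors, hence a cycle. So the underlying forests have countable tree-decompositions by Lemma~\ref{lem:decomp}. Let the moves of II be directed homomorphisms. The proof of Lemma~\ref{lem:game} is unchanged, since both ends of each arc lie in a common part. In the proof of Theorem~\ref{thm:negative}, let $\mathrm{Adj}(a)$ be the set of $(i,i')$ such that $e[a](i)\to e[a](i')$ is an arc; then $\mathrm{Adj}(a)=\mathrm{Adj}(b)$ says that the copying map preserves arcs. As before, the last statement gives (3)$\Rightarrow$(1)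 and (4)$\Rightarrow$(1), and (2) implies (3) and (4).

\emph{(1)$\Rightarrow$(2): the trees.} The proof of Lemma~\ref{lem:antichain} applies to oriented trees and their disjoint unions, so it suffices to find $\lambda$ oriented trees with no homomorphism between any two. The labels of $D_\alpha$ will be encoded by the position of a single backward arc in a path of fixed length. Let $a_i=2,3,4,5$ and $b_i=7-a_i=5,4,3,2$ for $i=0,1,2,3$. Form $O_\alpha$ from $D_\alpha$ by replacing each arc $u\to v$ of label $i$ by a \emph{link of label $i$},
\[
u=p_0\to p_1\to\dots\to p_{a_i}\leftarrow p_{a_i+1}\to p_{a_i+2}\to\dots\to p_{a_i+1+b_i}=v,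
\]
with new interior vertices, and by adding a directed path $w_0\to w_1\to\dots\to w_{11}=r$, the \emph{tail}, which ends at the root $r$ and has new vertices otherwise. In a link, $p_{a_i}$ is a sink and $p_{a_i+1}$ is a source. The arcs leaving a vertex of $D_\alpha$ are first arcs of links, and the only arc entering it is the last arc of a link or, at the root, of the tail.

Let $F:O_\alpha\to O_\beta$ be a homomorphism. We show that $F$ restricts to a homomorphism $D_\alpha\to D_\beta$ of labeled trees; then $\alpha=\beta$ by Lemma~\ref{lem:trees}. In an oriented tree, a walk that follows the direction of the arcs never repeats a vertex, so $F$ maps directed paths to directed paths of the same length.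

\emph{$F$ maps the root to the root.} A directed path of $O_\beta$ without tail arcs cannot pass through a sink or a source. So it consists of at most the final segment of one link and the initial segment of the next, and has length at most $\max b_i+\max a_i=10$. The image of the tail has length $11$, so it contains a tail arc. Every arc entering a vertex of the tail is a tail arc, so the image starts at some $w_s$ with $s\le 10$, runs along the tail to $r$ in $11-s$ steps, and makes $s$ further steps. If $s\ge1$, it ends at the vertex $p_s$ of a link of some label $j$ leaving $r$, with $s\le a_j$. Directed paths starting at this $p_s=F(r)$ have length at most $a_j-s\le4$. But in $O_\alpha$ a directed path of length $a_3=5$ starts at $r$, in the link of label $3$ from $r$ to $z$. This is a contradiction, so $s=0$ and $F(r)=r$.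

\emph{$F$ follows links.} Let $u\to v$ be an arc of $D_\alpha$ of label $i$, put $a=a_i$ and $b=b_i$, and suppose that $u'=F(u)$ is a vertex of $D_\beta$. The image of the link from $u$ to $v$ is a walk from $u'$ that makes $a$ steps forward, one step backward, and $b$ steps forward. Its first step enters a link $u'=p_0,p_1,\dots$ of some label $j$, which replaces an arc $u'\to v'$ of $D_\beta$. For $1\le s<a_j$ the only arc leaving $p_s$ goes to $p_{s+1}$, and $p_{a_j}$ is a sink. So $a\le a_j$, and after $a$ steps the walk is at $p_a$.

The backward step cannot lead to $p_{a-1}$. For $a-1\ge1$, so from $p_{a-1}$ at most $a_j-(a-1)$ forward steps are possible, and $b\le a_j-a+1$ would mean $a_j\ge a+b-1=6$. Hence $p_a$ has a second in-neighbor. Among $p_1,\dots,p_{a_j}$ only $p_{a_j}$ has one, so $a=a_j$, that is, $j=i$, and the backward step leads to $p_{a+1}$. The next step cannot return to the sink $p_a$, because $b\ge2$ forward steps are to be made. So it leads to $p_{a+2}$, and the remaining steps are forced along the link. After $b=b_j$ steps the walk ends at $v'$. Thus $F(v)=v'$, and $F(u)\to F(v)$ is an arc of $D_\beta$ of label $i$.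

All arcs of $D_\alpha$ point away from the root. By induction on the distance from the root, $F$ maps every vertex of $D_\alpha$ to a vertex of $D_\beta$ and every arc to an arc of the same label.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Universal partial order represented by means of oriented trees and other simple graphs},
\texttt{https://github.com/lclem/bibliographer}.

\end{thebibliography}
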